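# A finite type domain whose $\bar\partial$-Neumann operator does not preserve boundedness

## 1. A weighted disc that amplifies a small bump

We begin with a computation in one complex variable. Let $D=\{|x|<1\}\subset\mathbb C$, write $x=re^{i\theta}$, fix an integer $\sigma\ge 1$ and a number $0<t\le\frac14$, and put on $D$ the radial weight
$$\lambda(r)=\min(r^{-2\sigma},t^{-2\sigma}).$$
It is constant for $r\le t$ and decays like $r^{-2\sigma}$ for $t\le r<1$. Let $P_\lambda$ be the orthogonal projection of $L^2(D,\lambda\,dA)$ onto its subspace of holomorphic functions.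

Fix once and for all a function $\eta\in C_c^\infty((1,2))$ with $\eta\ge0$ and $\eta=1$ on $[\frac54,\frac74]$. Consider the bump
$$\psi(x)=e^{i\sigma\theta}\,t\,\eta(r/t),$$
supported in the annulus $t\le r\le 2t$. If $B(\xi)=e^{i\sigma\arg\xi}\eta(|\xi|)$, which is smooth on $\mathbb C$ because $\eta$ vanishes near $0$, then $\psi(x)=tB(x/t)$ and $\partial\psi/\partial\bar x=B_{\bar\xi}(x/t)$. So $|\partial\psi/\partial\bar x|\le C$ with $C$ independent of $t$.

What is $P_\lambda\psi$? The weight is radial, so the monomials are orthogonal, and $\psi$ has angular dependence $e^{i\sigma\theta}$. Hence $P_\lambda\psi=a\,x^\sigma$ with $a=\langle\psi,x^\sigma\rangle_\lambda/\|x^\sigma\|_\lambda^2$. Both numbers are explicit: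
$$\langle \psi,x^\sigma\rangle_\lambda=2\pi\int_t^{2t}t\,\eta(r/t)\,r^\sigma r^{-2\sigma}\,r\,dr=2\pi c_\sigma\,t^{3-\sigma},\qquad c_\sigma=\int_1^2\eta(u)u^{1-\sigma}du>0,$$
$$\|x^\sigma\|_\lambda^2=2\pi\Big(\int_0^t r^{2\sigma+1}t^{-2\sigma}dr+\int_t^1 r\,dr\Big)=2\pi\Big(\frac{t^2}{2\sigma+2}+\frac{1-t^2}2\Big)\le\pi .$$
So $a\ge 2c_\sigma t^{3-\sigma}$. Now $u=\psi-P_\lambda\psi$ is the solution of $\partial u/\partial\bar x=\partial\psi/\partial\bar x$ that is orthogonal to the holomorphic functions. The right-hand side is bounded by a constant, it lives at radius about $t$, and yet near $|x|=1$ we have $|u|=a|x|^\sigma\approx a$. For $\sigma=4$ this is at least a constant times $t^{-1}$.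

With weight $1$ in place of $\lambda$ nothing of the sort happens: then $\|x^\sigma\|^2=\pi/(\sigma+1)$ and $\langle\psi,x^\sigma\rangle=2\pi t^{3+\sigma}\int\eta(u)u^{1+\sigma}du$, so the projection of $\psi$ has size $O(t^{3+\sigma})$. The weight is what matters. The function $x^\sigma$ satisfies $|x^\sigma|^2\lambda=1$ on $t\le r<1$, so its mass sits at $r\approx1$, while the heavy weight at $r\approx t$ makes the bump correlate strongly with it.

This is not yet a counterexample to any estimate, since each value of $t$ uses its own weight. It suggests a question: can *one* domain in $\mathbb C^n$, with no weight, smooth boundary and a reasonable geometry, contain such weighted discs for a sequence $t\to0$? If so, the solution of $\bar\partial$ with smallest $L^2$ norm, and the operators that produce it, cannot be bounded in the sup norm.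

## 2. The $\bar\partial$-Neumann operator, finite type, and the theorems

Throughout, $\Omega\Subset\mathbb C^n$ is a bounded pseudoconvex domain with smooth boundary. Forms are measured by $|f|^2=\sum|f_j|^2$ and paired by $\langle f,g\rangle=\int_\Omega\sum f_j\bar g_j\,dV$. For $p\in[1,\infty]$, $p'$ is the conjugate exponent.

**Definition (Neumann operator).** Let $\bar\partial^*$ be the $L^2$ Hilbert-space adjoint of $\bar\partial$. The complex Laplacian on $(0,1)$-forms is $\Box=\bar\partial\bar\partial^*+\bar\partial^*\bar\partial$, with domain the set of $u\in\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*$ such that $\bar\partial u\in\operatorname{Dom}\bar\partial^*$ and $\bar\partial^*u\in\operatorname{Dom}\bar\partial$. The Neumann operator $N$ is its bounded inverse on $L^2$ $(0,1)$-forms. It is self-adjoint, since $\Box$ is.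

*The simplest case, $n=1$.* On the unit disc, $\bar\partial$ of a $(0,1)$-form is $0$. The adjoint $\bar\partial^*$ is the closure of $u\,d\bar z\mapsto-\partial u/\partial z$ from test functions. For test functions, $\|u_z\|^2=\frac14\|\nabla u\|^2$, so $\operatorname{Dom}\bar\partial^*=H^1_0$ and $\Box(u\,d\bar z)=-u_{z\bar z}\,d\bar z$ with $u=0$ on the boundary. For instance $N(d\bar z)=(1-|z|^2)\,d\bar z$. In general $N$ is $4$ times the inverse of the Dirichlet Laplacian $-\Delta$. Textbook elliptic regularity puts $Nf$ in the Sobolev space $W^{2,p}$ for every $p<\infty$ when $f$ is bounded, so $N$ maps $L^\infty$ into $\Lambda^\delta(\bar D)$ for every $\delta<1$. Here $\Lambda^\delta(\bar\Omega)$ denotes the usual Hölder class of order $\delta$.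

**Definition (Bergman projection).** $P$ is the orthogonal projection of $L^2(\Omega)$ onto the holomorphic functions in $L^2(\Omega)$, that is, onto $\ker\bar\partial$.

**Definition (finite type).** Let $p\in\partial\Omega$ and let $\rho$ be a smooth defining function. The D'Angelo type of $\partial\Omega$ at $p$ is
$$\sup_\gamma\ \frac{\operatorname{ord}(\rho\circ\gamma)}{\operatorname{ord}(\gamma-p)},$$
the supremum over nonconstant holomorphic germs $\gamma:(\mathbb C,0)\to(\mathbb C^n,p)$. Here $\operatorname{ord}$ is the order of vanishing at $0$. The domain is of finite type if this is finite at every boundary point.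

*Example.* For $\rho=|w|^2+|x|^{2M}-1$ at $(x,w)=(0,1)$, the curve $\gamma(\zeta)=(\zeta,1)$ has $\rho\circ\gamma=|\zeta|^{2M}$, so the type there is at least $2M$. For $\rho=|w|^2+|x|^{2s}|y|^2+|y|^{2L}-1$, the line $\zeta\mapsto(x,y,w)=(\zeta,0,1)$ gives $\rho\circ\gamma\equiv0$: the type is infinite there.

The question is this: **if $\Omega\subset\mathbb C^n$, $n\ge3$, is of finite type, does $N$ map $L^\infty$ into $\Lambda^\delta(\bar\Omega)$ for some $\delta>0$?** That is, does $Nf$ have coefficients in $\Lambda^\delta(\bar\Omega)$ whenever $f$ has bounded measurable coefficients? The answer is no, not in general, and the domains can be written down. Let $m=n-2\ge1$, write $z=(x,y,w)\in\mathbb C\times\mathbb C^m\times\mathbb C$, and for integers $s\ge1$, $L\ge2$, $M\ge1$ put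
$$\rho=|w|^2+|x|^{2M}+|x|^{2s}|y|^2+\sum_{j=1}^m|y_j|^{2L}-1,\qquad\Omega_{s,L,M}=\{\rho<0\}.\tag{1}$$

"$T$ is bounded $L^p\to L^q$" means $\|Tf\|_q\le C\|f\|_p$ for all bounded measurable $f$.

**Theorem A.** For $(s,L,M)=(4,2,32)$ and every $n\ge3$, $\Omega_{s,L,M}$ is a smoothly bounded pseudoconvex domain of finite type, and $N$ does not map $L^\infty$ to $L^\infty$. A fortiori $N$ does not map $L^\infty$ to $\Lambda^\delta(\bar\Omega)$ for any $\delta>0$.

For $n=3$, with $(z_1,z_2,z_3)=(x,y,w)$, the domain is
$$|z_3|^2+|z_1|^{64}+|z_1|^8|z_2|^2+|z_2|^4<1 .$$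

**Theorem B.** Let $n\ge3$.

1. If $p,q\in[1,\infty]$ satisfy $\frac{n-1}q<\frac{n-2}2+\frac1p$, or the dual condition $\frac{n-1}{p'}<\frac{n-2}2+\frac1{q'}$, then there is a bounded pseudoconvex domain of finite type in $\mathbb C^n$ (some $\Omega_{s,L,M}$) on which $N$ is not bounded $L^p\to L^q$. Under the first condition the same domain also works for $\bar\partial^*N$ and for the Bergman projection $P$. In particular, for each $q>\frac{2(n-1)}{n-2}$ there is such a domain on which $N$ does not map $L^\infty$ to $L^q$.
2. For each $p_0>2$ there is a single such domain on which $N$ is unbounded on $L^p$ for all $p\in[1,\infty]\setminus(p_0',p_0)$.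
3. For each $0\le\alpha<\frac{n-2}2$ there is such a domain on which $N$ does not map the Hölder space $C^\alpha(\bar\Omega)$ into $L^\infty$.
4. On every bounded smooth pseudoconvex domain of finite type there is $p_1>2$ such that $N$ is bounded on $L^p$ for $p_1'\le p\le p_1$.

By parts 2 and 4, $p=2$ is the only exponent for which $L^p$-boundedness of $N$ holds on all finite type domains in $\mathbb C^n$, $n\ge3$: given $p\ne2$, apply part 2 with some $p_0$ satisfying $2<p_0\le\max(p,p')$. On each fixed domain boundedness holds in a neighborhood of $2$, but its size has no uniform lower bound.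

Two pieces of functional analysis translate between "maps into" and "is bounded", and between an exponent pair and its dual.

**Lemma 1.** If $p\ge2$ and $N$ maps $L^p$ into $L^q$, then $N$ is bounded $L^p\to L^q$. If $N$ maps $C^\alpha(\bar\Omega)$ into $L^\infty$, it does so boundedly.

*Proof.* Suppose $f_j\to f$ in $L^p$ and $Nf_j\to g$ in $L^q$. Since $\Omega$ is bounded and $p\ge2$, $f_j\to f$ in $L^2$, so $Nf_j\to Nf$ in $L^2$. Passing to a subsequence that converges almost everywhere to both limits, $g=Nf$ a.e. The graph is closed, and the closed graph theorem applies. Convergence in $C^\alpha(\bar\Omega)$ also implies convergence in $L^2$, so the same argument gives the second claim. $\square$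

**Lemma 2.** For $p,q\in[1,\infty]$, $N$ is bounded $L^p\to L^q$ if and only if it is bounded $L^{q'}\to L^{p'}$.

*Proof.* For bounded $f$ we have $Nf\in L^2\subset L^1$, and for any $h\in L^1$ the converse of Hölder's inequality says that $\|h\|_q=\sup|\langle h,g\rangle|$ over bounded $g$ with $\|g\|_{q'}\le1$ (both sides may be $\infty$). So boundedness $L^p\to L^q$ is equivalent to
$$|\langle Nf,g\rangle|\le C\|f\|_p\|g\|_{q'}\qquad\text{for all bounded }f,g.$$
Because $\langle Nf,g\rangle=\langle f,Ng\rangle$, exchanging the roles of $f$ and $g$ shows that this is also equivalent to boundedness $L^{q'}\to L^{p'}$. $\square$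

## 3. How far the subelliptic estimate reaches

On a finite type domain the first thing to try is the $L^2$ theory. It proves part 4 of Theorem B, and it is instructive to see where it ends.

**Proof of Theorem B, part 4.** By Catlin (Ann. of Math. 126 (1987), 131–191), on a bounded smooth pseudoconvex domain of finite type there is $\varepsilon\in(0,\frac12]$ with
$$\|u\|_{H^\varepsilon}^2\le C\big(\|\bar\partial u\|^2+\|\bar\partial^*u\|^2+\|u\|^2\big)\qquad\text{for }(0,1)\text{-forms }u\in\operatorname{Dom}\bar\partial\cap\operatorname{Dom}\bar\partial^*;$$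
the estimate extends from smooth forms to this whole space by the standard density in the graph norm. Take $u=Nf$ with $f\in L^2$. Then
$$\|\bar\partial u\|^2+\|\bar\partial^*u\|^2=\langle\Box u,u\rangle=\langle f,Nf\rangle\le C\|f\|_2^2,$$
and $\|u\|^2=\|Nf\|^2\le C\|f\|_2^2$. So $N:L^2\to H^\varepsilon$ is bounded. The real dimension is $2n$, so the Sobolev embedding $H^\varepsilon\subset L^{p_1}$ holds with $\frac1{p_1}=\frac12-\frac\varepsilon{2n}$, that is, $p_1=\frac{2n}{n-\varepsilon}>2$. For $2\le p\le p_1$ the chain
$$L^p\subset L^2\xrightarrow{\ N\ }L^{p_1}\subset L^p$$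
consists of bounded maps, since $\Omega$ is bounded. Lemma 2 with $q=p$ gives the range $p_1'\le p\le2$. $\square$

This argument stops at its first inclusion. It uses a bounded $f$ only through $\|f\|_2$, and it gains $\varepsilon\le\frac12$ derivative in $L^2$, whereas embedding an $L^2$ Sobolev space into a Hölder class needs more than $n$ derivatives. To iterate, we would have to feed the information $Nf\in L^{p_1}$, or $f\in L^p$ with $p>2$, into an estimate that gains in $L^p$, and the $L^2$ method does not supply one. Theorem B, part 2, says that there is no way around this that works on all finite type domains.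

## 4. Fibers of a domain as weights

We now look for a domain that contains the weighted discs of Section 1. The mechanism is to test with functions $w^k\cdot h(x)$ and to integrate out the other variables. On a domain whose defining function depends on $x$ only through $|x|$, the $L^2$ norm of $w^kh(x)$ is that of $h$ in the $x$-plane with a radial weight: the integral of $|w|^{2k}$ over the fiber in $(y,w)$.

*Two variables give a flat weight.* For $\{|w|^2+|x|^{2M}<1\}\subset\mathbb C^2$ the weight is
$$\int_{|w|^2<1-r^{2M}}|w|^{2k}\,dA=\frac{\pi}{k+1}(1-r^{2M})^{k+1}.$$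
On $r\le R:=(4k)^{-1/(2M)}$ it lies between $c/k$ and $C/k$, so we see the unweighted disc of radius $R$. The bump of Section 1, with any frequency $j\ge0$ and $2t\le R$, does nothing there. With $\psi=w^ke^{ij\theta}t\,\eta(r/t)$ and $e=x^jw^k$ we have $|\langle\psi,e\rangle|\le Ck^{-1}t^{3+j}$ and $\|e\|^2\ge ck^{-1}R^{2j+2}$. The projection of $\psi$ onto $e$ therefore has modulus at most $Ct^{3+j}R^{-2j-2}R^j= Ct(t/R)^{j+2}\le Ct$ on $|x|\le R$. Without a further variable this test finds nothing.

*A third variable gives a power weight.* Take $y\in\mathbb C$ and the condition $|w|^2+|x|^{2s}|y|^2<1$. For $r=|x|>0$ the fiber integral is exactly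
$$\int_{|w|^2+r^{2s}|y|^2<1}|w|^{2k}\,dV(y,w)=\frac{\pi}{k+1}\int_{|y|<r^{-s}}(1-r^{2s}|y|^2)^{k+1}dA(y)=\frac{\pi^2}{(k+1)(k+2)}\,r^{-2s}.$$
This is the weight $r^{-2s}$ of Section 1, with a constant factor of size $k^{-2}$. With $y\in\mathbb C^m$ the power becomes $r^{-2sm}$. So we set
$$\sigma=sm .$$

But this model is unbounded, and its boundary contains the complex lines $\{x=0,w=1\}$ and $\{y=0,w=1\}$ (for $m=1$), so it is not of finite type. We have to add $\sum|y_j|^{2L}$ and $|x|^{2M}$, which leads to (1). Each term costs something at level $k$. The function $|w|^{2k}$ sees only the part of the fiber where the rest of $\rho+1$ is at most about $1/k$. Then $|x|^{2M}\lesssim 1/k$ confines $x$ to $|x|\lesssim k^{-1/(2M)}$. The term $|y_j|^{2L}\lesssim1/k$ caps the fiber at $|y|\approx k^{-1/(2L)}$, which takes over from $|y|\lesssim k^{-1/2}r^{-s}$ when $r^s\approx k^{-(1-1/L)/2}$. This defines the two radii of the story and a normalizing factor: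
$$t=t_k=k^{-(1-1/L)/(2s)},\qquad R=R_k=(4k)^{-1/(2M)},\qquad V=V_k=k^{-1-m}.$$
We expect the weight $V\min(r^{-2\sigma},t^{-2\sigma})$ on $r\le R$: a weighted disc for every $k$, all in one domain. For the annulus $t<r<R$ to open up we need
$$M(1-1/L)>s,\tag{2}$$
which says exactly that $t_k/R_k\to0$, because $t_k/R_k$ is a constant times $k^{-(1-1/L)/(2s)+1/(2M)}$. **We assume (2) from now on and take $k$ so large that $4t\le R$.** Letters $c,C$ denote positive constants independent of $k$ (they may depend on $n,s,L,M$ and on exponents $p,q$). Note for later that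
$$Vt^{-2\sigma}=k^{-1-m}\,k^{(1-1/L)m}=k^{-1-m/L}.\tag{3}$$

## 5. Pseudoconvexity and type of $\Omega_{s,L,M}$

**Lemma 3.** $\Omega=\Omega_{s,L,M}$ is a bounded pseudoconvex domain with smooth (real-analytic) boundary, and its D'Angelo type is at most $2\max(L,M)$ at every boundary point.

*Proof.* **Step 1: elementary geometry.** This step gives boundedness, connectedness, and smoothness. On $\Omega$ each of $|w|^2,|x|^{2M},|y_j|^{2L}$ is less than $1$, so $\Omega$ lies in the unit polydisc. Each term of $\rho+1$ is homogeneous under real dilations, of degree $2$, $2M$, $2s+2$ or $2L$, all at least $2$. Therefore $\rho(\tau z)\le\rho(z)$ for $0\le\tau\le1$, and $\Omega$ is star-shaped about $0$, hence connected. By Euler's identity, the derivative of $\rho$ along the radial field is at least $2(\rho+1)$, which equals $2$ on $\{\rho=0\}$. So $d\rho\ne0$ there, and $\rho$, a polynomial in the real coordinates, is a defining function of $\Omega$.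

**Step 2: pseudoconvexity.** We write $\rho$ as a squared norm. Let $F$ be the holomorphic map with components
$$w,\qquad x^M,\qquad x^sy_j,\qquad y_j^L\qquad(1\le j\le m).$$
Then $\rho=|F|^2-1$ is plurisubharmonic, so the Levi form is nonnegative on $\partial\Omega$.

**Step 3: the order of $\rho$ along a curve.** The aim is to bound it by the order of $F$. Let $p\in\partial\Omega$, let $\gamma$ be a nonconstant germ with $\gamma(0)=p$, and put $\nu=\operatorname{ord}(\gamma-p)$, $G=F\circ\gamma-F(p)$. Since $|F(p)|=1$,
$$\rho\circ\gamma=2\operatorname{Re}\langle G,F(p)\rangle+|G|^2 .$$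
Suppose $G$ has finite order $\mu$, $G(\zeta)=v\zeta^\mu+\cdots$ with $v\ne0$. The first term is harmonic, so its Taylor series contains only pure powers of $\zeta$ and of $\bar\zeta$. The coefficient of $\zeta^\mu\bar\zeta^\mu$ in $\rho\circ\gamma$ therefore comes from $|G|^2$ alone and is $|v|^2\ne0$. So $\operatorname{ord}(\rho\circ\gamma)\le2\mu$.

**Step 4: the order of $F$ along the curve.** Here we show $\mu<\infty$ and bound it. Choose a coordinate $z_j$ with $\operatorname{ord}(\gamma_j-p_j)=\nu$. Among the components of $F$ there is a pure power $z_j^d$ with $d\in\{1,M,L\}$, so $1\le d\le\max(L,M)$. If $p_j\neq0$, then $z_j\mapsto z_j^d$ has nonzero derivative at $p_j$, and $\gamma_j^d-p_j^d$ has order $\nu$. If $p_j=0$, it has order $d\nu$. Since $\mu$ is the minimum of the orders of the components of $G$, $\mu\le\max(L,M)\,\nu$. Together with Step 3, $\operatorname{ord}(\rho\circ\gamma)/\nu\le2\max(L,M)$. $\square$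

## 6. Two-sided bounds for the fiber weight

For $r=|x|$ and $\kappa>0$ let
$$W_\kappa(r)=\int_{\{(y,w):(x,y,w)\in\Omega\}}|w|^\kappa\,dV(y,w),$$
which depends only on $r$. By Fubini and polar coordinates, for Borel $g\ge0$,
$$\int_\Omega|w|^\kappa g(|x|)\,dV=2\pi\int_0^\infty g(r)W_\kappa(r)\,r\,dr.\tag{4}$$

**Lemma 4.** (a) For fixed real $a\ge1$: $W_{ak}(r)\le CV\min(r^{-2\sigma},t^{-2\sigma})\,e^{-akr^{2M}/2}$ for all $r>0$.

(b) For $0<r\le R$: $W_{2k}(r)\ge cV\min(r^{-2\sigma},t^{-2\sigma})$.

*Proof.* **Step 1: integrate in $w$.** Put $\varphi=r^{2M}+r^{2s}|y|^2+\sum|y_j|^{2L}$. If $\varphi<1$, then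
$$\int_{|w|^2<1-\varphi}|w|^\kappa\,dA=\frac{2\pi}{\kappa+2}(1-\varphi)^{\kappa/2+1}\le\frac{2\pi}\kappa e^{-\kappa\varphi/2}.\tag{5}$$

**Step 2: the upper bound.** Integrate (5) over $y\in\mathbb C^m$, dropping one of the two $y$-terms in $\varphi$ at a time. We have
$$\int_{\mathbb C^m}e^{-\kappa r^{2s}|y|^2/2}\,dV=\Big(\frac{2\pi}{\kappa r^{2s}}\Big)^m,\qquad\int_{\mathbb C^m}e^{-\kappa\sum|y_j|^{2L}/2}\,dV=C\kappa^{-m/L},$$
the second by the scaling $y_j=\kappa^{-1/(2L)}u_j$. Hence
$$W_\kappa(r)\le C\kappa^{-1}e^{-\kappa r^{2M}/2}\min\big(\kappa^{-m}r^{-2\sigma},\kappa^{-m/L}\big).$$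
With $\kappa=ak$ the two options are at most $C$ times $k^{-1-m}r^{-2\sigma}=Vr^{-2\sigma}$ and $k^{-1-m/L}=Vt^{-2\sigma}$, by (3). This is (a).

**Step 3: the lower bound.** We exhibit a set of $y$ on which $\varphi=O(1/k)$. Let $r\le R$, $|y|\le(4k)^{-1/2}r^{-s}$ and $|y|\le(4mk)^{-1/(2L)}$. Then $r^{2M}\le\frac1{4k}$, $r^{2s}|y|^2\le\frac1{4k}$ and $\sum|y_j|^{2L}\le m\cdot\frac1{4mk}=\frac1{4k}$, so $\varphi\le\frac3{4k}$ and $(1-\varphi)^{k+1}\ge(1-\frac3{4k})^{k+1}\ge c$. These $y$ fill a ball in $\mathbb C^m$ of volume at least $c\min(k^{-m}r^{-2\sigma},k^{-m/L})$. For $\kappa=2k$ the equality in (5) has prefactor $\frac{2\pi}{2k+2}\ge c/k$. Multiplying and using (3), we obtain (b). $\square$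

## 7. From $N$ to the Bergman projection

We know no formula for $N$, but a single matrix coefficient of $N$ can be computed from $P$.

**Lemma 5.** For $\psi,\chi\in C^\infty(\bar\Omega)$:
$$\bar\partial^*N\bar\partial\psi=\psi-P\psi,\qquad\langle N\bar\partial\psi,\bar\partial\chi\rangle=\langle\psi-P\psi,\chi\rangle.$$

*Proof.* Let $u=N\bar\partial\psi$, so $\bar\partial\bar\partial^*u+\bar\partial^*\bar\partial u=\bar\partial\psi$. We first show that the second term vanishes. It equals $\bar\partial\psi-\bar\partial\bar\partial^*u$, which lies in $\ker\bar\partial$. Since $\bar\partial u\in\operatorname{Dom}\bar\partial^*$ and $\bar\partial^*\bar\partial u\in\operatorname{Dom}\bar\partial$,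
$$\|\bar\partial^*\bar\partial u\|^2=\langle\bar\partial u,\bar\partial(\bar\partial^*\bar\partial u)\rangle=0.$$
Hence $\bar\partial(\psi-\bar\partial^*u)=0$, so $\psi-\bar\partial^*u$ is holomorphic. Also $\bar\partial^*u\perp\ker\bar\partial$, because $\langle\bar\partial^*u,h\rangle=\langle u,\bar\partial h\rangle=0$ for $h\in\ker\bar\partial$. So $\psi=(\psi-\bar\partial^*u)+\bar\partial^*u$ is the orthogonal decomposition of $\psi$, and $\bar\partial^*u=\psi-P\psi$. Finally, $\langle u,\bar\partial\chi\rangle=\langle\bar\partial^*u,\chi\rangle$ by the definition of the adjoint. $\square$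

If moreover $\langle\psi,\chi\rangle=0$, then up to sign the matrix coefficient of $N$ between $\bar\partial\psi$ and $\bar\partial\chi$ is $\langle P\psi,\chi\rangle$. So we place $\psi$ at the inner radius $t$, as in Section 1, and place a second function $\chi$ at the outer radius $R$ to detect the response.

## 8. A bump at radius $t$, a detector at radius $R$

With $x=re^{i\theta}$, and $\eta$, $B(\xi)=e^{i\sigma\arg\xi}\eta(|\xi|)$ as in Section 1, let
$$\psi=\psi_k=w^ke^{i\sigma\theta}\,t\,\eta(r/t)=w^k\,t\,B(x/t),\qquad\chi=\chi_k=w^ke^{i\sigma\theta}\eta(2r/R)=w^kB(2x/R).$$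
These are smooth on $\mathbb C^n$, supported in $t\le r\le2t$ and $R/2\le r\le R$ respectively. Since $2t\le R/2$ and $\eta$ vanishes near $1$ and $2$, $\psi\bar\chi=0$ everywhere and $\langle\psi,\chi\rangle=0$. Moreover
$$\bar\partial\psi=w^kB_{\bar\xi}(x/t)\,d\bar x,\qquad\bar\partial\chi=\frac2R\,w^kB_{\bar\xi}(2x/R)\,d\bar x.\tag{6}$$

**Lemma 6.** For all $p,q\in[1,\infty]$,
$$\|\bar\partial\psi\|_p\le C(Vt^{2-2\sigma})^{1/p},\qquad\|\bar\partial\chi\|_{q'}\le CR^{-1}(VR^{2-2\sigma})^{1/q'},\tag{7}$$
and $\|\psi\|_p$, $\|\chi\|_{q'}$ satisfy the same respective bounds.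

*Proof.* If $p=\infty$, the first bound holds because $|w|\le1$ on $\Omega$ and $B_{\bar\xi}$ is bounded. If $p<\infty$, then (6), (4) and Lemma 4(a) with $a=p$ give
$$\|\bar\partial\psi\|_p^p\le C\int_t^{2t}W_{pk}(r)\,r\,dr\le CVt^{-2\sigma}\cdot t^2 .$$
For $\chi$ the case $q'=\infty$ is again immediate, and for $q'<\infty$ we use Lemma 4(a) with $a=q'$ and $r^{-2\sigma}\le CR^{-2\sigma}$ on $R/2\le r\le R$:
$$\|\bar\partial\chi\|_{q'}^{q'}\le CR^{-q'}\int_{R/2}^RW_{q'k}(r)\,r\,dr\le CR^{-q'}VR^{2-2\sigma}.$$
The functions themselves are estimated in the same way, with $t$ in place of $1$ in front of the first bound and $1$ in place of $R^{-1}$ in the second. Since $t,R\le1$, this is no worse. $\square$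

**Lemma 7.** $\langle P\psi_k,\chi_k\rangle\ge c\,V\,t^{3-\sigma}R^{-\sigma}$.

*Proof.* **Step 1: identify $P\psi$.** As on the disc, symmetry leaves one monomial. For $\tau$ in the torus of diagonal unitary matrices, $f\mapsto f(\tau\,\cdot)$ is unitary on $L^2(\Omega)$, because $\Omega$ is invariant. It preserves the holomorphic functions, hence also their orthogonal complement, so it commutes with $P$. Under $(x,y_j,w)\mapsto(e^{i\alpha}x,e^{i\beta_j}y_j,e^{i\gamma}w)$ the function $\psi$ is multiplied by $e^{i(\sigma\alpha+k\gamma)}$, and therefore so is the holomorphic function $P\psi$. Comparing Taylor coefficients at $0\in\Omega$, only the monomial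
$$e:=x^\sigma w^k$$
can occur. Since $\Omega$ is connected, $P\psi$ is a multiple of $e$ on all of $\Omega$. As $\langle P\psi,e\rangle=\langle\psi,e\rangle$,
$$P\psi=\frac{\langle\psi,e\rangle}{\|e\|^2}\,e,\qquad\langle P\psi,\chi\rangle=\frac{\langle\psi,e\rangle\,\langle e,\chi\rangle}{\|e\|^2}.\tag{8}$$

**Step 2: the two numerators.** We bound them below with Lemma 4(b), valid for $r\le R$, where for $r\ge t$ the minimum is $r^{-2\sigma}$. The phases cancel, the integrands are nonnegative, and $\eta=1$ on $[\frac54,\frac74]$, so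
$$\langle\psi,e\rangle=2\pi\int t\,\eta(r/t)\,r^\sigma W_{2k}(r)\,r\,dr\ge cV\,t\int_{5t/4}^{7t/4}r^{\sigma-2\sigma}\,r\,dr\ge cV\,t^{3-\sigma},$$
$$\langle e,\chi\rangle=2\pi\int\eta(2r/R)\,r^\sigma W_{2k}(r)\,r\,dr\ge cV\int_{5R/8}^{7R/8}r^{\sigma-2\sigma}\,r\,dr\ge cV\,R^{2-\sigma}.$$

**Step 3: the denominator.** Here we need an upper bound over all $r$, so the exponential factor in Lemma 4(a) matters. With $a=2$,
$$\|e\|^2=2\pi\int_0^\infty r^{2\sigma}W_{2k}(r)\,r\,dr\le CV\int_0^\infty r^{2\sigma}r^{-2\sigma}e^{-kr^{2M}}\,r\,dr=CVk^{-1/M}\le CVR^2,$$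
by the substitution $r=k^{-1/(2M)}u$ and $R^2=(4k)^{-1/M}$.

Inserting Steps 2 and 3 into (8) gives $\langle P\psi,\chi\rangle\ge cV^2t^{3-\sigma}R^{2-\sigma}/(VR^2)$, as claimed. $\square$

## 9. The exponent $E(p,q)$

The product of the two bounds in (7) is $CV^{1/p+1/q'}t^{(2-2\sigma)/p}R^{-1+(2-2\sigma)/q'}$. Divide Lemma 7 by it and use $1-\frac1p-\frac1{q'}=\frac1q-\frac1p$:
$$\frac{|\langle P\psi_k,\chi_k\rangle|}{(Vt^{2-2\sigma})^{1/p}\,R^{-1}(VR^{2-2\sigma})^{1/q'}}\ \ge\ c\,V^{\frac1q-\frac1p}\,t^{\,3-\sigma+\frac{2\sigma-2}p}\,R^{\,1-\sigma+\frac{2\sigma-2}{q'}}\ \ge\ c\,k^{E(p,q)}.\tag{9}$$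
To find $E$, insert $V=k^{-1-m}$, $t=k^{-(1-1/L)/(2s)}$ and $R=(4k)^{-1/(2M)}$. Here $\frac1{2s}=\frac m{2\sigma}$, and the exponent of $R$ is $(1-\sigma)(1-\frac2{q'})=(\sigma-1)(1-\frac2q)$, since $1-\frac2{q'}=-(1-\frac2q)$. So
$$E(p,q)=(m+1)\Big(\frac1p-\frac1q\Big)+\frac{m(1-\frac1L)}{2\sigma}\Big(\sigma-3-\frac{2\sigma-2}p\Big)-\frac{\sigma-1}{2M}\Big(1-\frac2q\Big).\tag{10}$$

For $p=q=\infty$ the middle expression in (9) is $t^{3-\sigma}R^{\sigma-1}=(R/t)^{\sigma-3}R^2$. The factor $(R/t)^{\sigma-3}$ is the amplification from Section 1, and $R^2$ is the price of working on a disc whose radius $R$ itself shrinks. A large $M$ makes this price small.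

**Proposition 8.** Assume (2) and $E(p,q)>0$. Then on $\Omega_{s,L,M}$ none of $N$, $\bar\partial^*N$, $P$ is bounded $L^p\to L^q$.

*Proof.* By Lemma 5 and $\langle\psi_k,\chi_k\rangle=0$,
$$|\langle P\psi_k,\chi_k\rangle|=|\langle N\bar\partial\psi_k,\bar\partial\chi_k\rangle|=|\langle\bar\partial^*N\bar\partial\psi_k,\chi_k\rangle|.$$
If $N$, $\bar\partial^*N$ or $P$ were bounded $L^p\to L^q$, Hölder's inequality would bound this number by
$$C\|\bar\partial\psi_k\|_p\|\bar\partial\chi_k\|_{q'},\qquad C\|\bar\partial\psi_k\|_p\|\chi_k\|_{q'},\qquad C\|\psi_k\|_p\|\chi_k\|_{q'}$$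
respectively. By Lemma 6 each of these is at most $C$ times the denominator in (9). Then the left side of (9) would stay bounded as $k\to\infty$, while the right side tends to infinity. $\square$

## 10. The domain with $(s,L,M)=(4,2,32)$

**Proof of Theorem A.** Here $\sigma=4m$, and condition (2) reads $16>4$. By (10),
$$E(\infty,\infty)=\frac{m\cdot\frac12\,(4m-3)}{8m}-\frac{4m-1}{64}=\frac{4m-3}{16}-\frac{4m-1}{64}=\frac{12m-11}{64}>0\qquad(m\ge1).$$
By Lemma 3, $\Omega$ is a smoothly bounded pseudoconvex domain of finite type. By Proposition 8, $N$ is not bounded $L^\infty\to L^\infty$. By Lemma 1, it then cannot map $L^\infty$ into $L^\infty$: there is $f\in L^\infty$ with $Nf\notin L^\infty$. Since $\Lambda^\delta(\bar\Omega)\subset L^\infty$ for every $\delta>0$, $N$ does not map $L^\infty$ into $\Lambda^\delta(\bar\Omega)$ for any $\delta>0$. $\blacksquare$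

For $n=3$ all the quantities are visible: $\sigma=4$, $t=k^{-1/16}$, $R=(4k)^{-1/64}$, and $t^{3-\sigma}R^{\sigma-1}=t^{-1}R^3$ is a constant times $k^{1/16-3/64}=k^{1/64}$.

## 11. Large parameters: $L^p$ and Hölder consequences

The remaining parts of Theorem B come from letting the parameters in (10) grow. Let first $M\to\infty$ with $s,L$ fixed, so that (2) holds eventually and the last term of (10) disappears. Then let $L\to\infty$, and then $s\to\infty$, that is, $\sigma\to\infty$:
$$E(p,q)\to(m+1)\Big(\frac1p-\frac1q\Big)+\frac m2\Big(1-\frac2p\Big)=\frac{n-2}2+\frac1p-\frac{n-1}q.\tag{11}$$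
If finitely many strict lower bounds hold for this limit at given pairs $(p,q)$, then we can choose $s$, then $L$ depending on $s$, then $M$ depending on both, such that (2) holds and $E$ satisfies the same lower bounds at those pairs.

**Proof of Theorem B, part 1.** The first condition says that the limit (11) is positive. So $E(p,q)>0$ for suitable parameters satisfying (2), and Proposition 8 gives the failure for $N$, $\bar\partial^*N$ and $P$ on the same $\Omega_{s,L,M}$. Lemma 3 provides the geometry.

If the dual condition holds, then the pair $(q',p')$ satisfies the first condition. So on some $\Omega_{s,L,M}$, $N$ is not bounded $L^{q'}\to L^{p'}$, and by Lemma 2 it is not bounded $L^p\to L^q$ there.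

For $p=\infty$ the first condition is $q>\frac{2(n-1)}{n-2}$, and by Lemma 1 unboundedness means that $N$ does not map $L^\infty$ into $L^q$. $\square$

**Proof of Theorem B, part 2.** For $p=q$ the limit (11) is $\frac{n-2}2\big(1-\frac2p\big)$, positive at $p=p_0$ and at $p=\infty$. Choose $s,L,M$ with (2), $E(p_0,p_0)>0$ and $E(\infty,\infty)>0$ simultaneously. By (10), $E(p,p)$ is an affine function of $\frac1p$. It is positive at both ends of $0\le\frac1p\le\frac1{p_0}$, hence positive for all $p\in[p_0,\infty]$. Proposition 8 gives unboundedness on $L^p$ for these $p$, and Lemma 2 gives it for $p\in[1,p_0']$. $\square$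

**Proof of Theorem B, part 3.** **Step 1: parameters.** At $p=q=\infty$ the limit (11) is $\frac{n-2}2>\alpha$, so choose $s,L,M$ with (2) and $E(\infty,\infty)>\alpha$.

**Step 2: the Hölder norm of the data.** We claim that $\|\bar\partial\psi_k\|_{C^\alpha(\bar\Omega)}\le Ck^\alpha$. Work on the closed unit polydisc, which is convex and contains $\bar\Omega$. The single coefficient of $\bar\partial\psi_k$ is $w^kB_{\bar\xi}(x/t)$. A derivative in $w$ costs a factor at most $k$, and a derivative in $x$ or $\bar x$ costs $t^{-1}=k^{(1-1/L)/(2s)}\le k$, so derivatives of order $i$ are bounded by $C_ik^i$. If $\alpha$ is an integer, the claim follows. Otherwise write $\alpha=i+\beta$ with $i$ an integer and $0<\beta<1$. A derivative $g$ of order $i$ satisfies, for $a,b$ in the polydisc,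
$$|g(a)-g(b)|\le\min\big(2\|g\|_\infty,\,C\|\nabla g\|_\infty|a-b|\big)\le C\min\big(k^i,k^{i+1}|a-b|\big)\le Ck^{i+\beta}|a-b|^\beta,$$
because $\min(A_1,A_2)\le A_1^{1-\beta}A_2^\beta$. This proves the claim.

**Step 3: contradiction.** If $N$ mapped $C^\alpha(\bar\Omega)$ into $L^\infty$, it would do so boundedly by Lemma 1. For $p=q=\infty$ the denominator in (9) is $R^{-1}VR^{2-2\sigma}$, which is at least $c\|\bar\partial\chi_k\|_1$ by (7). With $|\langle P\psi_k,\chi_k\rangle|=|\langle N\bar\partial\psi_k,\bar\partial\chi_k\rangle|$ we get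
$$c\,k^{E(\infty,\infty)}\le\frac{|\langle N\bar\partial\psi_k,\bar\partial\chi_k\rangle|}{\|\bar\partial\chi_k\|_1}\le\|N\bar\partial\psi_k\|_\infty\le C\|\bar\partial\psi_k\|_{C^\alpha(\bar\Omega)}\le Ck^\alpha .$$
Since $E(\infty,\infty)>\alpha$, this is false for large $k$. $\square$

Part 4 was proved in Section 3, so Theorem B is complete. $\blacksquare$
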